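# A derivation that no local multiplier implements

## Essential ideals, multipliers, and the local multiplier algebra

Throughout, $A$ is a $C^*$-algebra, and an *ideal* of $A$ is a closed two-sided ideal.

**Definition (essential ideal).** An ideal $I$ of $A$ is *essential* if $I\cap L\neq 0$ for every non-zero closed ideal $L$ of $A$.

For example, in $C([0,1])$ the functions vanishing at $0$ form an essential ideal: a non-zero ideal $L$ contains some $f$ with $f(t)\ne0$ at some $t>0$, and multiplying $f$ by the function $r\mapsto r$ gives a non-zero element of the intersection. The functions vanishing on $[0,\frac12]$ form an ideal that is not essential, since it meets the ideal of functions vanishing on $[\frac12,1]$ only in $0$.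

**Definition (prime).** $A$ is *prime* if $J_1J_2\ne0$ for any two non-zero ideals $J_1,J_2$. Since $J_1J_2\subseteq J_1\cap J_2$, every non-zero ideal of a prime algebra is essential.

For example, let $\mathcal K$ be the compact operators on an infinite-dimensional Hilbert space $\mathcal H$. The ideals of $\mathcal K+\mathbb C1$ are $0$, $\mathcal K$ and $\mathcal K+\mathbb C1$, so this algebra is prime. The algebra $\mathbb C\oplus\mathbb C$ is not prime.

**Definition (multiplier algebra).** $M(I)$ is a unital $C^*$-algebra containing $I$ as an ideal, such that $x\in M(I)$ and $xI=0$ force $x=0$, and which is maximal in this sense: if $B$ is any $C^*$-algebra containing $I$ as an ideal, there is a unique $*$-homomorphism $B\to M(I)$ that is the identity on $I$, and its kernel is $\{b\in B: bI=0\}$.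

For example, $M(\mathcal K)=B(\mathcal H)$, and $M(C_0(U))=C_b(U)$ for a locally compact Hausdorff space $U$. If $I$ is unital, then $M(I)=I$. We use three textbook facts.

* For $x\in M(I)$, $\|x\|=\sup\{\|xa\|: a\in I,\ \|a\|\le1\}$.
* If $I\subseteq B(\mathcal H)$ and $T\in B(\mathcal H)$ satisfies $TI+IT\subseteq I$ and $T^*I+IT^*\subseteq I$, then $T$ defines a multiplier of $I$. (The set of such $T$ is a $C^*$-algebra containing $I$ as an ideal.) Since $I^*=I$, the condition on $T^*$ follows from the one on $T$.
* A non-degenerate representation of $I$ on a Hilbert space $K$ extends uniquely to $M(I)$; the image $\bar x$ of $x$ satisfies $\bar x(a\zeta)=(xa)\zeta$ for $a\in I$, $\zeta\in K$.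

Now let $I'\subseteq I$ be essential ideals of $A$. A multiplier $x$ of $I$ maps $I'$ into itself: if $(e_\lambda)$ is an approximate unit of $I'$ and $a\in I'$, then $xa=\lim (xe_\lambda)a$ with $xe_\lambda\in I$, so $xa\in I'$, and similarly on the other side. So $I'$ is an ideal of $M(I)$ and we get a restriction map $M(I)\to M(I')$ with kernel $\{x: xI'=0\}$. This kernel is $0$. Indeed, $L=\{y\in I: yI'=0\}$ is an ideal of $A$. If $y\in L\cap I'$, then $y^*\in I'$, so $yy^*=0$ and $y=0$. Hence $L=0$ because $I'$ is essential. If $xI'=0$, then $xI\subseteq L=0$, so $x=0$. Thus $M(I)\subseteq M(I')$ isometrically: *a smaller essential ideal has more multipliers.* The intersection of two essential ideals $I_1,I_2$ is essential ($I_2\cap L$ is a non-zero ideal, so it meets $I_1$), so the essential ideals are directed by reverse inclusion.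

**Definition (local multiplier algebra).** The algebraic direct limit of the algebras $M(I)$ over all essential ideals $I$, running toward smaller ideals, is the *bounded symmetric algebra of quotients* $Q_b(A)$. Its completion is the *local multiplier algebra* $M_{\rm loc}(A)$. It contains $A$, via $A\subseteq M(A)$.

For example, the essential ideals of $\mathcal K+\mathbb C1$ are itself and $\mathcal K$, so $M_{\rm loc}(\mathcal K+\mathbb C1)=M(\mathcal K)=B(\mathcal H)$. Also $M_{\rm loc}(C([0,1]))$ contains $C_b((0,1])$, hence the function $\sin(1/t)$.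

**Definition (density character).** The *density character* of $A$ is the least cardinality of a dense subset. So $A$ is separable when it is at most $\aleph_0$. For an infinite set $S$, $c_0(S)$ has density character $|S|$: finitely supported functions with values in $\mathbb Q+i\mathbb Q$ are dense, and the $|S|$ point masses are at mutual distance $1$.

## Derivations, and when local multipliers implement them

**Definition (derivation).** A *derivation* of $A$ is a linear map $\delta:A\to A$ with $\delta(xy)=\delta(x)y+x\delta(y)$. Write $\operatorname{ad}b(a)=[b,a]=ba-ab$. We say that $\delta$ *becomes inner in* $M_{\rm loc}(A)$ if there is $b\in M_{\rm loc}(A)$ with $\delta=\operatorname{ad}b|_A$.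

Three cases can be done by hand.

*Matrices.* Let $\delta$ be a derivation of $M_n(\mathbb C)$ with matrix units $e_{ij}$, and put $b=\sum_i\delta(e_{i1})e_{1i}$. Then $be_{jk}=\delta(e_{j1})e_{1k}$, and
$$e_{jk}b=\sum_i\bigl(\delta(e_{jk}e_{i1})-\delta(e_{jk})e_{i1}\bigr)e_{1i}=\delta(e_{j1})e_{1k}-\delta(e_{jk}).$$
So $\delta=\operatorname{ad}b$.

*Commutative algebras.* Let $\delta$ be a derivation of $C(X)$, with $X$ compact. Then $\delta(1)=2\delta(1)$, so $\delta(1)=0$. If $f(x)=0$, write $f=gk$ with $k=|f|^{1/2}$ and $g=f/|f|^{1/2}$ (set to $0$ where $f=0$). Both are continuous and vanish at $x$, so $\delta(f)(x)=\delta(g)(x)k(x)+g(x)\delta(k)(x)=0$. Applying this to $f-f(x)1$ gives $\delta(f)(x)=0$ for all $f$ and $x$. So $\delta=0$.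

*Compacts plus scalars.* Let $A=\mathcal K+\mathbb C1$, and let $b\in B(\mathcal H)$ be a projection with infinite rank and infinite corank. Then $\operatorname{ad}b$ maps $A$ into $\mathcal K$, so it is a derivation of $A$. If it equaled $\operatorname{ad}c$ with $c\in A=M(A)$, then $b-c$ would commute with $\mathcal K$, hence be a scalar, and $b$ would lie in $\mathcal K+\mathbb C1$. It does not, since its image modulo $\mathcal K$ is a projection different from $0$ and $1$. So $\operatorname{ad}b$ is not inner in $M(A)$, but it becomes inner in $M_{\rm loc}(A)=B(\mathcal H)$.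

**Question.** Does every derivation of a $C^*$-algebra $A$ become inner in $M_{\rm loc}(A)$?

The question is taken from "Derivations of subhomogeneous $C^*$-algebras are implemented by local multipliers", https://www.ams.org/journals/proc/2013-141-11/S0002-9939-2013-11762-4/S0002-9939-2013-11762-4.pdf. Two results may be used: the answer is yes for AF-algebras (Elliott), and yes when $A$ is separable or, more generally, when every essential closed ideal of $A$ is $\sigma$-unital (Pedersen). We show that the answer in general is no.

## A group shifting the coordinates of $Q_1^G$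

Let $G$ be an infinite discrete group with unit $e$, let $Q_1=\mathbb Q\cap[0,1]$ with its usual topology, and let $\Omega=Q_1^G$ with the product topology. The group acts on $\Omega$ by homeomorphisms $(\gamma\omega)(s)=\omega(\gamma^{-1}s)$, and on $C_b(\Omega)$ by $\alpha_\gamma(f)=f\circ\gamma^{-1}$. (For $G=\mathbb Z$ this is the two-sided shift.) Put
$$d_{s,t}(\omega)=\omega(s)-\omega(t),\qquad\text{so that}\quad \alpha_\gamma(d_{s,t})(\omega)=(\gamma^{-1}\omega)(s)-(\gamma^{-1}\omega)(t)=d_{\gamma s,\gamma t}(\omega).$$
Write $\omega\sim\omega'$ if $\omega-\omega'$ is a constant function on $G$. For instance, the constant functions $0$ and $1$ are equivalent.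

Let $D\subseteq C_b(\Omega)$ be one of these two unital $C^*$-subalgebras:

* (a) $D$ is generated by $1$ and all $d_{s,t}$, $s,t\in G$;
* (b) $D$ is generated by $1$ and all $e_{s,t,\beta}=1_{\{\omega:\ \omega(s)-\omega(t)<\beta\}}$, $s,t\in G$, $\beta\in\sqrt2+\mathbb Q$. These are continuous, because $\beta$ is irrational and $\omega(s)-\omega(t)\in\mathbb Q$.

All we need about $D$ is the following.

* (D1) $D$ is $\alpha(G)$-invariant, and it is generated as a $C^*$-algebra by functions $\theta(\omega(s)-\omega(t))$ with $\theta$ bounded and continuous on $\mathbb Q\cap[-1,1]$. Hence every $f\in D$ is constant on $\sim$-classes.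
* (D2) $d_{s,t}\in D$ for all $s,t$.

Invariance holds because $\alpha_\gamma$ permutes the generators ($\alpha_\gamma(e_{s,t,\beta})=e_{\gamma s,\gamma t,\beta}$), and the rest of (D1) is clear. In case (b), (D2) holds because for $\beta_0<\dots<\beta_m$ in the dense set $\sqrt2+\mathbb Q$ with $\beta_0<-1$, $\beta_m>1$ and gaps less than $\varepsilon$, the step function $\sum_j\beta_j(1_{\{u<\beta_{j+1}\}}-1_{\{u<\beta_j\}})$ is within $\varepsilon$ of $u$ on $\mathbb Q\cap[-1,1]$.

Let $H$ be the Hilbert space with orthonormal basis $\xi_{\omega,s}$ ($\omega\in\Omega$, $s\in G$). Let bounded functions $f$ on $\Omega$ and group elements act by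
$$f\,\xi_{\omega,s}=f(s\omega)\,\xi_{\omega,s},\qquad u_\gamma\,\xi_{\omega,s}=\xi_{\omega,\gamma s}.$$
The first is an isometric representation: $f$ is diagonal, and its entries with $s=e$ run through all its values. Further, $u_\gamma fu_\gamma^*\xi_{\omega,s}=u_\gamma f\xi_{\omega,\gamma^{-1}s}=f(\gamma^{-1}s\omega)\xi_{\omega,s}$, that is, $u_\gamma fu_\gamma^*=f\circ\gamma^{-1}=\alpha_\gamma(f)$. Put
$$A=\overline{\operatorname{span}}\{fu_\gamma: f\in D,\ \gamma\in G\}\subseteq B(H).$$
Since $(fu_\gamma)(gu_\eta)=f\alpha_\gamma(g)u_{\gamma\eta}$ and $(fu_\gamma)^*=\alpha_{\gamma^{-1}}(\bar f)u_{\gamma^{-1}}$, $A$ is a unital $C^*$-algebra. (It is the reduced crossed product $D\rtimes_rG$: $H=\ell^2(\Omega)\otimes\ell^2(G)$ carries the regular representation built from the faithful representation of $D$ on $\ell^2(\Omega)$ by evaluations.)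

The derivation comes from one coordinate. Let $h(\omega)=\omega(e)$, so $h\xi_{\omega,s}=(s\omega)(e)\xi_{\omega,s}=\omega(s^{-1})\xi_{\omega,s}$. The function $h$ is not constant on $\sim$-classes, so $h\notin D$. But $\alpha_\gamma(h)(\omega)=(\gamma^{-1}\omega)(e)=\omega(\gamma)$, so $h-\alpha_\gamma(h)=d_{e,\gamma}\in D$, and
$$[h,fu_\gamma]=f\,(h-\alpha_\gamma(h))\,u_\gamma=f\,d_{e,\gamma}\,u_\gamma\in A.$$
Since $\operatorname{ad}h$ is bounded, $\delta:=\operatorname{ad}h|_A$ is a derivation $A\to A$. Since $\operatorname{ad}h=\operatorname{ad}(h-\frac12)$ and $h$ takes values in $[0,1]$,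
$$\|\delta\|\le2\|h-\tfrac12\|\le1.$$
Also $\delta(J)\subseteq J$ for every ideal $J$: if $(e_\lambda)$ is an approximate unit of $J$ and $a\in J$, then $\delta(e_\lambda a)=\delta(e_\lambda)a+e_\lambda\delta(a)\in J$ converges to $\delta(a)$.

## The distance from $\delta$ to the implemented derivations

**Theorem 1.** Let $G$ be uncountable. For every non-zero closed ideal $J$ of $A$ and every $x\in M(J)$,
$$\|(\delta-\operatorname{ad}x)|_J\|\ge1.$$

**Corollary 2.** For $G$ uncountable, $\|\delta\|=1$ and $\|\delta-\operatorname{ad}b|_A\|\ge1$ for every $b\in M_{\rm loc}(A)$. In particular, $\delta$ does not become inner in $M_{\rm loc}(A)$.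

So the answer to the question is no. Moreover, $0$ is a best approximation to $\delta$ among the derivations $\operatorname{ad}b|_A$ with $b\in M_{\rm loc}(A)$. The last section shows that, in ZFC, a suitable $G$ makes $A$ unital, prime, nuclear and of density character $\aleph_1$.

**Proof of Corollary 2 from Theorem 1.** Let $b\in M_{\rm loc}(A)$ and $\varepsilon>0$. As $Q_b(A)$ is dense, there are an essential ideal $J$ and $x\in M(J)$ with $\|b-x\|<\varepsilon$. An element of $J$, viewed in $A\subseteq M_{\rm loc}(A)$, restricts to itself in $M(J)$, so the products of $x$ with elements of $J$ are the same in $M_{\rm loc}(A)$ as in $M(J)$. Hence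
$$1\le\|(\delta-\operatorname{ad}x)|_J\|\le\|(\delta-\operatorname{ad}b)|_J\|+\|\operatorname{ad}(b-x)|_J\|\le\|\delta-\operatorname{ad}b|_A\|+2\varepsilon.$$
Let $\varepsilon\to0$. Taking $b=0$ gives $\|\delta\|\ge1$, and $\|\delta\|\le1$ was shown above. $\square$

## Diagonal entries, and the case $J=A$

To compare $\delta$ with $\operatorname{ad}x$ we read off matrix entries. The purpose of the next lemma is to show that the diagonal entries of an element of $A$ form a function in $D$.

**Lemma 3.** For $a\in A$ put $E(a)(\omega)=\langle a\xi_{\omega,e},\xi_{\omega,e}\rangle$. Then $E(a)\in D$, $\|E(a)\|_\infty\le\|a\|$, $E(\sum f_\gamma u_\gamma)=f_e$ for finite sums, and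
$$E(a)(s\omega)=\langle a\xi_{\omega,s},\xi_{\omega,s}\rangle\qquad(a\in A,\ s\in G,\ \omega\in\Omega).\tag{1}$$
If $E(a^*a)=0$, then $a=0$.

**Proof.** We have $\langle fu_\gamma\xi_{\omega,s},\xi_{\omega,s}\rangle=f(\gamma s\omega)\langle\xi_{\omega,\gamma s},\xi_{\omega,s}\rangle$, which is $f(s\omega)$ if $\gamma=e$ and $0$ otherwise. This gives the formula for finite sums, and (1) for finite sums. The norm bound is obvious. Since $D$ is closed in the sup norm, $E$ maps all of $A$ into $D$, and (1) passes to limits. If $E(a^*a)=0$, then (1) gives $\|a\xi_{\omega,s}\|^2=E(a^*a)(s\omega)=0$ for all $\omega,s$, so $a=0$. $\square$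

**Warm-up 4 (the case $J=A$).** For every infinite $G$ and $x\in A=M(A)$ we have $\eta:=\|\delta-\operatorname{ad}x\|\ge1$.

**Proof.** Since $u_s\xi_{\omega,e}=\xi_{\omega,s}$ and $u_s^*\xi_{\omega,s}=\xi_{\omega,e}$, formula (1) gives
$$\langle(\delta(u_s)-[x,u_s])\xi_{\omega,e},\xi_{\omega,s}\rangle=\omega(s^{-1})-\omega(e)-\bigl(E(x)(s\omega)-E(x)(\omega)\bigr),$$
and its modulus is at most $\eta$. Let $\varepsilon>0$. As $E(x)\in D$, there is $g$ with $\|E(x)-g\|\le\varepsilon$, where $g$ is a function of the differences $\omega(i)-\omega(j)$, $i,j\in F$, for a *finite* set $F\subseteq G$, and we may assume $e\in F$. As $G$ is infinite, choose $s$ with $s^{-1}\notin FF^{-1}$. Then $s^{-1}F\cap F=\emptyset$. Let $\omega$ be $1$ on $s^{-1}F$ and $0$ elsewhere. On $F$, $\omega$ is constantly $0$, and $s\omega$ is constantly $1$ since $(s\omega)(i)=\omega(s^{-1}i)$. All differences in $F$ vanish for both points, so $g(\omega)=g(s\omega)$ and $|E(x)(s\omega)-E(x)(\omega)|\le2\varepsilon$. But $\omega(s^{-1})-\omega(e)=1-0$. So $\eta\ge1-2\varepsilon$ for every $\varepsilon>0$. $\square$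

The mechanism is that $E(x)$ cannot distinguish "constantly $0$" from "constantly $1$", while $h$ changes by $1$ between them. To use it for a smaller ideal $J$, we must first see what $J$ looks like from $\Omega$.

## Ideals as open subsets of $\Omega$

The purpose of the next lemma is to ensure that every ideal of $A$ leaves a trace in the commutative algebra $D$.

**Lemma 5.** If $J\ne0$ is a closed ideal of $A$, then $J\cap D\ne0$.

**Proof.** **Step 1: points moved by finitely many group elements are dense.** For $\gamma\ne e$ let
$$N_\gamma=\{\omega:\ s\mapsto\omega(\gamma^{-1}s)-\omega(s)\ \text{is constant}\}.$$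
This is closed. It has empty interior: take a non-empty basic open box restricting only the coordinates in a finite set $F$, and a point $\omega$ of the box. Choose $s_1\notin F$ and $s_2\notin\{s_1,\gamma s_1\}$. Changing only the coordinate $\omega(s_1)$ stays in the box. It changes $\omega(\gamma^{-1}s_1)-\omega(s_1)$, because $\gamma^{-1}s_1\ne s_1$. It does not change $\omega(\gamma^{-1}s_2)-\omega(s_2)$, because $s_2\ne s_1$ and $\gamma^{-1}s_2\neq s_1$. So $\omega$ and the changed point cannot both lie in $N_\gamma$. A finite union of closed sets with empty interior has empty interior.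

**Step 2: compress a finite sum to its $e$-coefficient.** Suppose $J\cap D=0$. Then the quotient map $\rho:A\to A/J$ is injective, hence isometric, on $D$. Let $b=\sum_{\gamma\in F}f_\gamma u_\gamma$ be a finite sum with $e\in F$, and let $\varepsilon>0$. The set $\{|f_e|>\|f_e\|-\varepsilon\}$ is open and non-empty. By Step 1 it contains a point $\omega\notin\bigcup_{\gamma\in F\setminus\{e\}}N_\gamma$.

Let $X$ be the spectrum of $D$, with $G$ acting by $(\gamma p)(f)=p(\alpha_{\gamma^{-1}}(f))$, and let $p\in X$ be evaluation at $\omega$. Then $\gamma p$ is evaluation at $\gamma\omega$. If $\gamma p=p$, then by (D2) $d_{s,t}(\gamma\omega)=d_{s,t}(\omega)$ for all $s,t$, that is, $\omega(\gamma^{-1}s)-\omega(s)=\omega(\gamma^{-1}t)-\omega(t)$, so $\omega\in N_\gamma$. Hence $\gamma p\ne p$ for $\gamma\in F\setminus\{e\}$. As $X$ is compact Hausdorff, there is an open $V\ni p$ with $\gamma V\cap V=\emptyset$ for these finitely many $\gamma$. Choose $k\in C(X)=D$ with $0\le k\le1$, $k(p)=1$ and support in $V$. For $\gamma\in F\setminus\{e\}$, $\alpha_\gamma(k)$ is supported in $\gamma V$, so $kf_\gamma u_\gamma k=f_\gamma k\,\alpha_\gamma(k)u_\gamma=0$.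 Therefore $kbk=k^2f_e$, and
$$\|\rho(b)\|\ge\|\rho(kbk)\|=\|k^2f_e\|\ge|f_e(\omega)|>\|E(b)\|-\varepsilon .$$

**Step 3: conclude by faithfulness of $E$.** Step 2 gives $\|E(b)\|\le\|\rho(b)\|$ for finite sums, hence for all $b\in A$ by density. For $a\in J$ we have $\rho(a^*a)=0$, so $E(a^*a)=0$ and $a=0$ by Lemma 3. Thus $J=0$. $\square$

For a non-zero closed ideal $J$ put
$$\tilde U_J=\{\omega\in\Omega:\ f(\omega)\ne0\ \text{for some}\ f\in J\cap D\}.$$
This set is open, and non-empty by Lemma 5. It is $G$-invariant: $\alpha_\gamma(J\cap D)=u_\gamma(J\cap D)u_\gamma^*\subseteq J\cap D$, and $f(\omega)\ne0$ gives $\alpha_\gamma(f)(\gamma\omega)\ne0$. It is $\sim$-saturated by (D1). For $J=A$ it is all of $\Omega$.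

The next lemma gives a practical way to land in $\tilde U_J$: write a certain finite pattern on any translate $tF$ of a finite set, and do as you please elsewhere. The pattern is also kept away from the value $1$, to leave room for a small upward shift.

**Lemma 6.** For each non-zero closed ideal $J$ there are a finite set $F\subseteq G$, an integer $n\ge2$ and rational numbers $a_i\in[0,1-\frac1n]$ $(i\in F)$ such that every $\omega\in\Omega$ satisfying
$$\omega(ti)=a_i+c\quad(i\in F)\qquad\text{for some }t\in G,\ c\in\mathbb Q$$
lies in $\tilde U_J$.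

**Proof.** Let $f\in J\cap D$ with $f(\omega_0)\ne0$. By (D1), there is a $*$-polynomial $g$ in finitely many generators with $\|f-g\|\le|f(\omega_0)|/3$, and $g$ is a continuous function of finitely many differences $\omega(i)-\omega(j)$, $i,j\in F$, with $F$ finite and non-empty. Hence there is $\tau>0$ such that $|d_{i,j}(\omega)-d_{i,j}(\omega_0)|<\tau$ for all $i,j\in F$ implies $|g(\omega)-g(\omega_0)|<|f(\omega_0)|/3$. As $|g(\omega_0)|\ge\frac23|f(\omega_0)|$, we then have $|g(\omega)|>\frac13|f(\omega_0)|$, and so $f(\omega)\neq0$.

Choose $n\ge2$ with $\frac1n<\tau$ and put $a_i=(1-\frac1n)\omega_0(i)\in[0,1-\frac1n]$. Then $|(a_i-a_j)-d_{i,j}(\omega_0)|=\frac1n|d_{i,j}(\omega_0)|\le\frac1n<\tau$. If $\omega(ti)=a_i+c$ for $i\in F$, then $(t^{-1}\omega)(i)=\omega(ti)=a_i+c$, so $d_{i,j}(t^{-1}\omega)=a_i-a_j$ and $f(t^{-1}\omega)\ne0$. Thus $t^{-1}\omega\in\tilde U_J$, and $\omega\in\tilde U_J$ by invariance. $\square$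

**Corollary 7.** For every infinite $G$, $A$ is prime. So every non-zero ideal of $A$ is essential.

**Proof.** Let $J_1,J_2\ne0$, with data $F_l$, $(a_i^l)_{i\in F_l}$ from Lemma 6. Put $t_1=e$ and choose $t_2\notin F_1F_2^{-1}$, possible as $G$ is infinite; then $t_1F_1\cap t_2F_2=\emptyset$. Define $\omega(t_li)=a_i^l$ for $i\in F_l$, $l=1,2$, and $0$ elsewhere. Then $\omega\in\tilde U_{J_1}\cap\tilde U_{J_2}$, so there are $f_l\in J_l\cap D$ with $f_l(\omega)\ne0$, and $0\neq f_1f_2\in J_1J_2$. $\square$

## Countable $G$: multipliers that approximate $h$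

One would now like to repeat Warm-up 4 on every ideal $J$. That cannot work for all infinite $G$, and it is instructive to see by hand what goes wrong.

**Example 8 (case (b), $G$ countably infinite: $\delta$ becomes inner).** Let $0<\varepsilon<1$ and $\beta\in(\sqrt2+\mathbb Q)\cap(1-\varepsilon,1)$. Enumerate the pairs of distinct elements of $G$ as $(i_m,j_m)$, $m\ge1$, and consider the projections
$$p_m=1_{\{\omega(i_m)-\omega(j_m)>\beta\}}=1-e_{i_m,j_m,\beta}\in D,\qquad q_m=p_m\prod_{l<m}(1-p_l)\in D.$$
Let $U$ be the set where some $p_m$ equals $1$. It is non-empty since $\beta<1$, and it is $G$-invariant because the $\alpha_\gamma$ permute the $p_m$. Let $I$ be the closed ideal of $D$ generated by the $p_m$; then $\alpha_\gamma(I)=I$. Let $J=\overline{\operatorname{span}}\{fu_\gamma: f\in I,\gamma\in G\}$. From $gu_\eta\cdot fu_\gamma=g\alpha_\eta(f)u_{\eta\gamma}$ and $fu_\gamma\cdot gu_\eta=f\alpha_\gamma(g)u_{\gamma\eta}$ we see that $J$ is a non-zero ideal of $A$. It is essential by Corollary 7.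

On $U$ some coordinate is nearly $0$: if $p_m(\omega)=1$, then $0\le\omega(j_m)<\omega(i_m)-\beta\le1-\beta<\varepsilon$. So $h(\omega)=\omega(e)$ is within $\varepsilon$ of $\omega(e)-\omega(j_m)$, which is a function in $D$. We choose the first available $m$ and put
$$\varphi=\sum_m q_m\,d_{e,j_m}\quad\text{(pointwise; } \varphi=0\text{ off }U),\qquad 0\le h-\varphi<\varepsilon\ \text{ on }U.$$

*$\varphi$ is a multiplier of $J$.* The projections $Q_m=q_1+\dots+q_m=1-\prod_{l\le m}(1-p_l)$ satisfy $Q_mp_l=p_l$ for $l\le m$, so $Q_mf\to f$ for $f\in I$. And $\varphi Q_m=\sum_{l\le m}q_ld_{e,j_l}\in I$. Hence $\varphi f=\lim\varphi Q_mf\in I$ for $f\in I$, so $\varphi fu_\gamma\in J$. On the other side, $fu_\gamma\varphi=u_\gamma\,\alpha_{\gamma^{-1}}(f)\varphi$ with $\alpha_{\gamma^{-1}}(f)\varphi\in I$, so $fu_\gamma\varphi\in u_\gamma I\subseteq J$. Thus $\varphi J+J\varphi\subseteq J$.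

*$\operatorname{ad}\varphi$ is close to $\delta$.* As $U$ is invariant, the operator $1_U$ commutes with $A$, and $1_Uc=c$ for $c\in J$, since functions in $I$ vanish off $U$. So for $a\in A$, $c\in J$,
$$(\delta(a)-[\varphi,a])c=[h-\varphi,a]c=[(h-\varphi)1_U,a]c,\qquad\|[(h-\varphi)1_U,a]\|\le2\varepsilon\|a\|.$$
Thus $\|\delta(a)-[\varphi,a]\|\le2\varepsilon\|a\|$ in $M(J)\subseteq M_{\rm loc}(A)$.

*Passing to the limit.* Take $\varepsilon_r\downarrow0$ and increasing $\beta_r\in(1-\varepsilon_r,1)$, giving $U_r$, $I_r$, $J_r$, $\varphi_r$. Since $p_m^{(r+1)}\le p_m^{(r)}$, we have $I_{r+1}\subseteq I_r$ and $J_{r+1}\subseteq J_r$. For $r'\ge r$, $\varphi_r-\varphi_{r'}$ acts on $J_{r'}$ with norm at most $\sup_{U_{r'}}|\varphi_r-\varphi_{r'}|\le\varepsilon_r$. So $(\varphi_r)$ is Cauchy in $M_{\rm loc}(A)$. With $b=\lim\varphi_r$ we get $\delta(a)=[b,a]$ for all $a\in A$. $\square$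

Now compare with Warm-up 4. There, $E(x)\in D$ was uniformly close to a function of *finitely* many coordinates, and we chose $s$ so that $s^{-1}F$ misses $F$. In Example 8, $\varphi$ belongs to $D$ only locally: its $m$-th piece looks at all the pairs up to the $m$-th, and no finite $F$ serves for all pieces. With $F$ replaced by all of $G$ there is no $s$ with $s^{-1}F\cap F=\emptyset$. This is the exact point where the argument for $J=A$ stops.

On the other hand, the construction in Example 8 needs $G$ countable. For an infinite set of predecessors of $m$ the product $\prod_{l<m}(1-p_l)$ is not a finite product, and the set "the first good pair is the $m$-th" is an open set minus an infinite union of open sets, which need not be open. This suggests the way past the obstacle: *a continuous function on an open subset of $\Omega$, however it is glued together, depends on only countably many coordinates.* If $G$ is uncountable, there is still an $s$ moving this countable set off itself.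

There is a second difficulty. In Warm-up 4 the points compared looked like the constant functions $0$ and $1$, which are $\sim$-equivalent. For general $J$ we must stay in $\tilde U_J$. In Example 8, for instance, the constant functions are not in $U$. So a pattern from Lemma 6 must be present; but a point carrying a pattern that nearly fills $[0,1]$ cannot be shifted up by $1$ inside $\Omega$. It can be shifted by $\frac1n$. We shall climb from $0$ to $1$ in $n$ small shifts, resetting the pattern after each. Resetting costs nothing, because the pattern sits on coordinates that the function does not see.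

## Continuous functions on open subsets of $\Omega$ see countably many coordinates

**Lemma 9.** Let $W\subseteq\Omega$ be open and $\psi:W\to\mathbb R$ continuous. There is a countable $N\subseteq G$ such that $\omega,\omega'\in W$ and $\omega|_N=\omega'|_N$ imply $\psi(\omega)=\psi(\omega')$.

**Proof.** **Step 1: disjoint families of boxes are countable.** The purpose is to replace arbitrary open sets by ones depending on countably many coordinates. Since $Q_1$ is countable, it has a probability measure charging every point. The product probability measure on $\Omega$ gives positive mass to every non-empty basic open box (a finite product of positive numbers). A disjoint family of sets of positive mass in a probability space is countable.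

**Step 2: a dense part with countably many coordinates.** Let $O\subseteq\Omega$ be open, take a maximal disjoint family of non-empty boxes inside $O$, and let $O'$ be its union. The family is countable by Step 1, and each box restricts finitely many coordinates, so $O'$ depends on countably many coordinates only. If $O'$ were not dense in $O$, the non-empty open set $O\setminus\overline{O'}$ would contain a further box, contradicting maximality. So $O'\subseteq O\subseteq\overline{O'}$.

**Step 3: choice of $N$.** For $q\in\mathbb Q$ put $O_q=\{\omega\in W:\psi(\omega)<q\}$ and $P_q=\{\omega\in W:\psi(\omega)>q\}$. These are open in $\Omega$. Let $N$ be a countable non-empty set containing all the coordinates on which the sets $O_q'$ and $P_q'$ ($q\in\mathbb Q$) depend. Let $\mathrm{pr}:\Omega\to Q_1^N$ be the projection, which is continuous, open and surjective. Then $O_q'=\mathrm{pr}^{-1}(C_q)$ and $P_q'=\mathrm{pr}^{-1}(D_q)$ with $C_q,D_q$ open. They are disjoint, because $O_q\cap P_q=\emptyset$ and $\mathrm{pr}$ is surjective. By continuity, $\mathrm{pr}(O_q)\subseteq\mathrm{pr}(\overline{O_q'})\subseteq\overline{C_q}$,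 and likewise $\mathrm{pr}(P_q)\subseteq\overline{D_q}$.

**Step 4: $N$ works.** Suppose $\omega,\omega'\in W$ agree on $N$ but $\psi(\omega)\ne\psi(\omega')$; say $\psi(\omega)<q<\psi(\omega')$ with $q\in\mathbb Q$. Then $\omega\in O_q$ and $\omega'\in P_q$. The open set $\mathrm{pr}(O_q)$ contains $\mathrm{pr}(\omega)=\mathrm{pr}(\omega')\in\overline{D_q}$, so it meets $D_q$. But $\mathrm{pr}(O_q)\subseteq\overline{C_q}$, and $\overline{C_q}\cap D_q=\emptyset$ because $D_q$ is open and disjoint from $C_q$. This is a contradiction. $\square$

## From a multiplier to a continuous function on $\tilde U_J$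

The next lemma is the version for $M(J)$ of the computation in Warm-up 4. The diagonal entries of $x$ now give a function on $\tilde U_J$ only, and it belongs to $D$ only locally. That is enough for continuity and for constancy on $\sim$-classes.

**Lemma 10.** Let $J\ne0$ be a closed ideal, $x\in M(J)$ and $\eta=\|(\delta-\operatorname{ad}x)|_J\|$. There is a continuous $\psi:\tilde U_J\to\mathbb R$, constant on $\sim$-classes in $\tilde U_J$, such that
$$\bigl|\,\omega(s^{-1})-\omega(e)-(\psi(s\omega)-\psi(\omega))\,\bigr|\le\eta\qquad(\omega\in\tilde U_J,\ s\in G).\tag{2}$$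

**Proof.** Write $\tilde U=\tilde U_J$.

**Step 1: local units.** We need elements of $J\cap D$ that fix a given basis vector. For $\omega_0\in\tilde U$ pick $f\in J\cap D$ with $f(\omega_0)\ne0$, and put $k=m(f^*f)$ with $m(r)=\min(1,2r/|f(\omega_0)|^2)$. As $m$ is continuous with $m(0)=0$, $k\in J\cap D$. Moreover $0\le k\le1$, and $k=1$ on the neighborhood $\{|f|^2>\frac12|f(\omega_0)|^2\}$ of $\omega_0$.

**Step 2: represent $x$.** Let $K=\overline{\operatorname{span}}\,JH$. For $\omega\in\tilde U$ and $s\in G$ we have $s\omega\in\tilde U$. Choosing $k$ as in Step 1 with $k(s\omega)=1$ we get $k\xi_{\omega,s}=\xi_{\omega,s}$, so $\xi_{\omega,s}\in K$. The representation of $J$ on $K$ is non-degenerate, so it extends to $M(J)$; let $\bar x$ be the image of $x$. Put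
$$\varphi(\omega)=\langle\bar x\xi_{\omega,e},\xi_{\omega,e}\rangle\qquad(\omega\in\tilde U).$$

**Step 3: $\varphi$ is locally in $D$.** This gives the regularity of $\varphi$. If $k\in J\cap D$, $0\le k\le1$ and $k(s\omega)=1$, then $kxk\in J\subseteq A$, and since $k\xi_{\omega,s}=\xi_{\omega,s}$, formula (1) gives
$$\langle\bar x\xi_{\omega,s},\xi_{\omega,s}\rangle=\langle kxk\,\xi_{\omega,s},\xi_{\omega,s}\rangle=E(kxk)(s\omega).\tag{3}$$
There are three consequences. First, take $s=e$ and $k$ equal to $1$ near $\omega_0\in\tilde U$: near $\omega_0$, $\varphi$ coincides with $E(kxk)\in D$, so $\varphi$ is continuous. Second, let $\omega\sim\omega'$ in $\tilde U$ and $k(\omega)=1$. Since $k$ and $E(kxk)$ lie in $D$, they are constant on $\sim$-classes, so $k(\omega')=1$ and $\varphi(\omega)=E(kxk)(\omega)=E(kxk)(\omega')=\varphi(\omega')$. Third, applying (3) at $(\omega,s)$ and at $(s\omega,e)$ with the same $k$ gives $\langle\bar x\xi_{\omega,s},\xi_{\omega,s}\rangle=\varphi(s\omega)$.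

**Step 4: test on one element of $J$.** This step produces (2). Fix $\omega\in\tilde U$, $s\in G$, and $k\in J\cap D$ with $0\le k\le1$ and $k(\omega)=1$. Put $a=u_sk\in J$, so $\|a\|\le1$. Then $a\xi_{\omega,e}=u_s\xi_{\omega,e}=\xi_{\omega,s}$ and $a^*\xi_{\omega,s}=k\xi_{\omega,e}=\xi_{\omega,e}$. Hence
$$\langle\delta(a)\xi_{\omega,e},\xi_{\omega,s}\rangle=\langle h\xi_{\omega,s},\xi_{\omega,s}\rangle-\langle h\xi_{\omega,e},\xi_{\omega,e}\rangle=\omega(s^{-1})-\omega(e),$$
$$\langle[x,a]\xi_{\omega,e},\xi_{\omega,s}\rangle=\langle\bar x\xi_{\omega,s},\xi_{\omega,s}\rangle-\langle\bar x\xi_{\omega,e},\xi_{\omega,e}\rangle=\varphi(s\omega)-\varphi(\omega),$$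
where in each second term we moved $a$ to the other side of the inner product as $a^*$. As $\|\delta(a)-[x,a]\|\le\eta$, we get $|\omega(s^{-1})-\omega(e)-(\varphi(s\omega)-\varphi(\omega))|\le\eta$. Now $\omega(s^{-1})-\omega(e)$ is real, so the same bound holds for $\psi=\operatorname{Re}\varphi$. $\square$

## The climb from $0$ to $1$ in steps of $1/n$: proof of Theorem 1

Let $J\neq0$, $x\in M(J)$ and $\eta=\|(\delta-\operatorname{ad}x)|_J\|$. Write $\tilde U=\tilde U_J$.

**Step 1: collect the data and make room.** We place three sets of coordinates apart: those that $\psi$ sees, their translate, and a place for the pattern. Take $\psi$ from Lemma 10; $F$, $n$, $(a_i)$ from Lemma 6; and a countable $N\subseteq G$ for $\psi$ on $W=\tilde U$ from Lemma 9. Enlarging $N$, assume $e\in N$. Since $G$ is uncountable, and $NN^{-1}$ and $(N\cup s^{-1}N)F^{-1}$ are countable, we can choose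

* $s\in G$ with $s^{-1}\notin NN^{-1}$, so that $s^{-1}N\cap N=\emptyset$;
* then $t\in G$ with $t\notin(N\cup s^{-1}N)F^{-1}$, so that $tF\cap(N\cup s^{-1}N)=\emptyset$.

**Step 2: the values $v_r$.** The purpose is to define the value of $\psi$ at "constantly $r$ on $N$". For $r\in\{0,\frac1n,\frac2n,\dots,1\}$ let
$$\omega_r|_N\equiv r,\qquad\omega_r(ti)=a_i\ (i\in F),\qquad\omega_r=0\text{ elsewhere}.$$
By Lemma 6 with $c=0$, $\omega_r\in\tilde U$. Put $v_r=\psi(\omega_r)$. By the choice of $N$, $\psi(\omega)=v_r$ for *every* $\omega\in\tilde U$ with $\omega|_N\equiv r$.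

**Step 3: $v_0=v_1$.** This is the climb. Let $r\le1-\frac1n$. All values of $\omega_r$, namely $r$, the $a_i$ and $0$, lie in $[0,1-\frac1n]$. So $\omega':=\omega_r+\frac1n$ belongs to $\Omega$, and $\omega'\sim\omega_r$. Since $\tilde U$ is $\sim$-saturated, $\omega'\in\tilde U$. Since $\psi$ is constant on $\sim$-classes, $\psi(\omega')=\psi(\omega_r)=v_r$. But $\omega'|_N\equiv r+\frac1n$, so $\psi(\omega')=v_{r+1/n}$ by Step 2. (Here the pattern, shifted in $\omega'$, is reset in $\omega_{r+1/n}$ at no cost.) Thus $v_r=v_{r+1/n}$, and iterating $n$ times gives $v_0=v_1$.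

**Step 4: the contradiction point.** We now show $\psi$ two configurations it cannot tell apart, while $h$ changes by $1$. Define $\omega\in\Omega$ by
$$\omega|_N\equiv0,\qquad\omega|_{s^{-1}N}\equiv1,\qquad\omega(ti)=a_i\ (i\in F),\qquad\omega=0\text{ elsewhere}.$$
This is consistent by Step 1. By Lemma 6 and invariance, $\omega,s\omega\in\tilde U$. Since $\omega|_N\equiv0$, $\psi(\omega)=v_0$. For $g\in N$ we have $(s\omega)(g)=\omega(s^{-1}g)=1$, so $\psi(s\omega)=v_1=v_0$. As $e\in N$, $\omega(e)=0$ and $\omega(s^{-1})=1$. So (2) reads
$$\bigl|1-0-(v_1-v_0)\bigr|=1\le\eta. \qquad\blacksquare$$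

With Corollary 2, this settles the question in the negative.

## Countable against uncountable $G$, and the choice $G=\bigoplus_{\omega_1}\mathbb Z/2$

Three more terms are needed. A group is *locally finite* if every finite subset generates a finite subgroup; $\bigoplus_{\omega_1}\mathbb Z/2$ is an example, of cardinality $\aleph_1$. A unital $C^*$-algebra has *real rank zero* if its invertible self-adjoint elements are dense in the self-adjoint elements. $M_n(\mathbb C)$ has this property, and $C([0,1])$ does not, since a real function close to $r\mapsto r-\frac12$ has a zero. For *nuclear* we use the equivalent completely positive approximation property: for every finite subset of $A$ and $\varepsilon>0$ there are a finite-dimensional $C^*$-algebra $B$ and completely positive contractions $A\to B\to A$ whose composite moves each element of the finite set by less than $\varepsilon$. Finite-dimensional algebras are obviously nuclear.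

**Theorem 11.** Let $G$ be an infinite group, and $A$, $\delta$ as above (case (a) or (b)).

1. $A$ is prime, so every non-zero ideal of $A$ is essential.
2. $\delta$ becomes inner in $M_{\rm loc}(A)$ if and only if $G$ is countable.
3. If $G$ is uncountable, then for every non-zero closed ideal $J$
$$\inf_{x\in M(J)}\|(\delta-\operatorname{ad}x)|_J\|=\inf_{b\in M_{\rm loc}(A)}\|\delta-\operatorname{ad}b|_A\|=\|\delta\|=1 .$$
This is the extreme value, since $x=0$, $b=0$ always give at most $\|\delta\|$.
4. If $|G|=\aleph_1$, then $A$ has density character $\aleph_1$. So Pedersen's theorem for separable $A$ fails at the first uncountable density character, in ZFC.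
5. In case (b) with $G$ uncountable and locally finite (for example $G=\bigoplus_{\omega_1}\mathbb Z/2$), $A$ is unital and is the closure of an upward directed union of finite-dimensional $C^*$-subalgebras. So Elliott's theorem, for AF-algebras in the usual sense of limits of sequences of finite-dimensional algebras, does not extend to uncountable directed limits of finite-dimensional algebras. In particular, a counterexample may be chosen unital, prime, nuclear and of real rank zero.

**Proof of (1).** This is Corollary 7.

**Proof of (2).** If $G$ is countable, then $D$ has countably many generators (in case (b) because $\sqrt2+\mathbb Q$ is countable), and $A$ is generated by $D$ and countably many $u_\gamma$. So $A$ is separable, and $\delta$ becomes inner by Pedersen's theorem. (In case (b), Example 8 gives an implementing element by hand.) If $G$ is uncountable, use Corollary 2.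

**Proof of (3).** The lower bounds are Theorem 1 and Corollary 2. The upper bounds come from $x=0$, $b=0$ and $\|\delta\|\le1$.

**Proof of (4).** If $|G|=\aleph_1$, then $A$ is generated by $\aleph_1$ elements, and the $*$-polynomials in them with coefficients in $\mathbb Q+i\mathbb Q$ form a dense set of cardinality $\aleph_1$. So the density character is at most $\aleph_1$. For $\gamma\ne\eta$ we have $\|(u_\gamma-u_\eta)\xi_{\omega,e}\|=\|\xi_{\omega,\gamma}-\xi_{\omega,\eta}\|=\sqrt2$, so the $\aleph_1$ elements $u_\gamma$ are at mutual distance at least $\sqrt2$. Hence it is at least $\aleph_1$. By (2), $\delta$ does not become inner in $M_{\rm loc}(A)$, and no set-theoretic assumption beyond ZFC was used.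

**Proof of (5).** **Step 1: finite-dimensional subalgebras.** We exhibit the directed family. For a finite subgroup $\Gamma\subseteq G$ and a finite $\Gamma$-invariant set $S$ of generators $e_{s,t,\beta}$ (recall $\alpha_\gamma(e_{s,t,\beta})=e_{\gamma s,\gamma t,\beta}$), let $D_S$ be the algebra generated by $S\cup\{1\}$. It is generated by finitely many commuting projections and $1$, so it is finite-dimensional, and it is $\Gamma$-invariant. Hence
$$A_{S,\Gamma}=\operatorname{span}\{fu_\gamma: f\in D_S,\ \gamma\in\Gamma\}$$
is closed under products and adjoints, by the formulas for $(fu_\gamma)(gu_\eta)$ and $(fu_\gamma)^*$. It is a finite-dimensional $C^*$-subalgebra containing $1$.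

**Step 2: directedness and density.** Given $(S_1,\Gamma_1)$ and $(S_2,\Gamma_2)$, let $\Gamma$ be the subgroup generated by $\Gamma_1\cup\Gamma_2$, which is finite as $G$ is locally finite, and let $S=\Gamma\cdot(S_1\cup S_2)$, which is finite and $\Gamma$-invariant. Then $A_{S,\Gamma}\supseteq A_{S_1,\Gamma_1}\cup A_{S_2,\Gamma_2}$. The union is dense: if $f$ is a polynomial in finitely many generators and $\gamma\in G$, let $\Gamma$ be the finite subgroup generated by $\gamma$ and $S$ the $\Gamma$-orbit of these generators; then $fu_\gamma\in A_{S,\Gamma}$, and finite sums are covered by directedness. By Corollary 2, $\delta$ does not become inner in $M_{\rm loc}(A)$, which gives the statement about Elliott's theorem.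

**Step 3: real rank zero.** Let $a=a^*\in A$ and $\varepsilon>0$. Choose $b$ in the union with $\|a-b\|<\varepsilon$. Replacing $b$ by $\frac12(b+b^*)$, which lies in the same finite-dimensional subalgebra and is no farther from $a$, assume $b=b^*$. Then $b$ has finite spectrum, so $b+\lambda1$ is invertible for some real $\lambda$ with $|\lambda|<\varepsilon$, and it is self-adjoint and within $2\varepsilon$ of $a$.

**Step 4: nuclearity.** Let $a_1,\dots,a_m\in A$ and $\varepsilon>0$. By Step 2 there are $B=A_{S,\Gamma}$ and $b_1,\dots,b_m\in B$ with $\|a_l-b_l\|<\varepsilon$. By Arveson's extension theorem, since the finite-dimensional algebra $B$ is injective, the identity map of $B$ extends to a completely positive contraction $\Phi:A\to B$. Composing with the inclusion $B\subseteq A$,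
$$\|\Phi(a_l)-a_l\|\le\|\Phi(a_l-b_l)\|+\|b_l-a_l\|<2\varepsilon.$$
So $A$ is nuclear. Primeness is (1), and $A$ is unital by construction. For $G=\bigoplus_{\omega_1}\mathbb Z/2$ we have $|G|=\aleph_1$, so by (4) the density character of $A$ is then $\aleph_1$. $\blacksquare$
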